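# Finite squares can fail at a regular cardinal

## Collapsing a Mahlo cardinal to $\lambda^+$

**Theorem 1 (main).** Let $\kappa$ be Mahlo and let $\lambda<\kappa$ be regular and uncountable. There is a forcing extension that preserves all cardinals $\le\lambda$ and the regularity of $\lambda$, in which $\kappa=\lambda^+$, and in which $\square^{\rm fin}_{\lambda,D}$, and even the weaker principle $\square^{\rm fin,-}_{\lambda,D}$, fails for **every** filter $D$ on $\lambda$ generated by $\le\lambda$ sets.

**Corollary.** If "ZFC + there is a Mahlo cardinal" is consistent, then so is "ZFC + $\square^{\rm fin}_{\omega_1,D}$ fails for some regular filter $D$ on $\omega_1$ generated by $\omega_1$ sets".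

The two principles and the word "regular" are defined in the next section. The corollary answers, positively, a conjecture from "Regular Ultrapowers at Regular Cardinals": consistently, $\square^{\rm fin}_{\lambda,D}$ fails for some regular $\lambda>\omega$ and some regular filter $D$ on $\lambda$ generated by $\lambda$ sets. Two background facts come with the question. Under GCH, $\square^{\rm fin}_{\lambda,D}$ holds at every regular cardinal $\lambda$ for every regular filter $D$ on $\lambda$; we shall use this fact. It is also known that $\square^{\rm fin}_{\lambda,D}$ can fail at a singular $\lambda$. The issue is regular $\lambda$, and by the first fact GCH must be violated.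

A large cardinal enters the hypothesis. The last part of the lecture (Theorem 3) shows that at $\lambda=\omega_1$ some large cardinal is unavoidable, and that for the weaker principle a Mahlo cardinal is exactly what is needed.

Conventions. Filters are proper, that is, $\emptyset\notin D$. "Generated by $\le\lambda$ sets" means that there are at most $\lambda$ members of $D$ such that every member of $D$ contains a finite intersection of them. "Inaccessible" means strongly inaccessible; "Mahlo" means inaccessible with stationarily many inaccessible cardinals below. $\mathfrak d$ is the least size of a family in $\omega^\omega$ that dominates every function modulo finite. "Let $G$ be generic" and "in a further extension" have their usual meaning (Boolean-valued models, or countable transitive models of finite fragments). A forcing is $\sigma$-closed if every decreasing $\omega$-sequence of conditions has a lower bound. Throughout, $I=[\lambda]^{<\omega}$.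

## Finite squares as families of trees of finite height

**Definition (regular filter).** A filter $D$ on an infinite cardinal $\lambda$ is *regular* if there is $E\subseteq D$ with $|E|=\lambda$ such that every $\xi<\lambda$ belongs to only finitely many members of $E$.

On $\omega$, the filter of cofinite sets is regular: take $E_i=\omega\setminus i$, and note that $\xi\in E_i$ only for $i\le\xi$. The filter $\{X\subseteq\lambda:0\in X\}$ is not regular, since $0$ lies in all its members. For every infinite $\lambda$ there is a regular filter generated by $\lambda$ sets: identify $\lambda$ with $I$, and use the generators $\{a\in I:i\in a\}$ for $i<\lambda$. They are distinct, a finite intersection $\{a:i_1,\dots,i_k\in a\}$ is nonempty, and each $a$ lies in only finitely many of them. Hence Theorem 1 with $\lambda=\omega_1$ gives the Corollary.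

**Definition (finite square).** $\square^{\rm fin}_{\lambda,D}$ says: $D$ is a filter on $\lambda$, and there are finite sets $C^\xi_\alpha$ and integers $n_\xi$, for $\alpha<\lambda^+$ and $\xi<\lambda$, such that for all $\xi,\alpha$:

(1) $\alpha\in C^\xi_\alpha\subseteq\alpha+1$;

(2) if $\beta\in C^\xi_\alpha$ then $C^\xi_\beta=C^\xi_\alpha\cap(\beta+1)$;

(3) $|C^\xi_\alpha|<n_\xi$;

(4) if $\alpha<\beta<\lambda^+$ then $\{\xi<\lambda:\alpha\in C^\xi_\beta\}\in D$.

$\square^{\rm fin,-}_{\lambda,D}$ is the same statement with (3) deleted; the sets $C^\xi_\alpha$ are still finite.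

Fix $\xi$ and write $\alpha\le_\xi\beta$ for $\alpha\in C^\xi_\beta$. By (1) this is reflexive and implies $\alpha\le\beta$. If $\alpha\in C^\xi_\beta$ and $\beta\in C^\xi_\gamma$, then $C^\xi_\beta=C^\xi_\gamma\cap(\beta+1)$ contains $\alpha$, so the relation is transitive. If $\alpha<\beta$ both lie in $C^\xi_\gamma$, the same equation gives $\alpha\in C^\xi_\beta$, so predecessors of $\gamma$ are comparable. Thus each $\le_\xi$ is a tree order on $\lambda^+$ in which every node has finitely many predecessors, (3) bounds the height of the $\xi$-th tree, and (4) says that $\alpha<\beta$ implies $\alpha\le_\xi\beta$ for $D$-almost all $\xi$. The question is whether $\lambda$ such shallow trees can jointly approximate the long linear order $\lambda^+$.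

The filter must have small members for this. If $D=\{\lambda\}$, then (4) forces $C^\xi_\beta=\beta+1$ for all $\xi$, which is infinite for $\beta\ge\omega$.

## Removing the filter: systems indexed by finite subsets of $\lambda$

The filter can be eliminated from the problem. What remains is one combinatorial object.

**Definition (systems).** A *weak $\lambda$-system of length $\theta$* is a family of finite sets $P_a(\beta)\subseteq\beta$ ($a\in I$, $\beta<\theta$) such that

* (S1) $\gamma\in P_a(\beta)\Rightarrow P_a(\gamma)=P_a(\beta)\cap\gamma$;
* (S2) $a\subseteq b\Rightarrow P_a(\beta)\subseteq P_b(\beta)$;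
* (S3) $\bigcup_{a\in I}P_a(\beta)=\beta$.

It is a *bounded $\lambda$-system* if also

* (S4) for each $a$, $\sup_\beta|P_a(\beta)|<\omega$.

**Example.** Let $e:\theta\to\lambda$ be injective (so $|\theta|\le\lambda$) and put $P_a(\beta)=\{\alpha<\beta:e(\alpha)\in a\}$. Here $P_a(\gamma)=P_a(\beta)\cap\gamma$ for all $\gamma<\beta$, so (S1) holds; (S2) and (S3) are clear; and $|P_a(\beta)|\le|a|$. So there is a bounded $\lambda$-system of every length $\theta<\lambda^+$.

**Theorem 2 (dichotomy).** For every infinite cardinal $\lambda$ the following are equivalent: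

* (a) $\square^{\rm fin}_{\lambda,D}$ holds for some filter $D$ on $\lambda$ generated by $\le\lambda$ sets;
* (b) $\square^{\rm fin}_{\lambda,D}$ holds for all regular filters $D$ on $\lambda$;
* (c) there is a bounded $\lambda$-system of length $\lambda^+$.

The same holds with $\square^{\rm fin,-}$ in place of $\square^{\rm fin}$ and weak systems in place of bounded ones.

*Proof.* (b)⇒(a): a regular filter generated by $\lambda$ sets exists, as shown above.

**(a)⇒(c).** The purpose is to turn "almost all $\xi$" into "all $\xi$ in a generator". Let $\{A_i:i<\lambda\}\subseteq D$, repetitions allowed, generate $D$. Put $A_a=\bigcap_{i\in a}A_i$ with $A_\emptyset=\lambda$. Each $A_a$ is in $D$, hence nonempty, and every member of $D$ contains some $A_a$. Let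
$$P_a(\beta)=\{\alpha<\beta:\ \alpha\in C^\xi_\beta\text{ for all }\xi\in A_a\}.$$
Fix one $\xi\in A_a$. Then $P_a(\beta)\subseteq C^\xi_\beta$, so $P_a(\beta)$ is finite, and if (3) holds its size is below $n_\xi$ for all $\beta$ at once, which is (S4). For (S1), let $\gamma\in P_a(\beta)$. For every $\xi\in A_a$ we have $\gamma\in C^\xi_\beta$, so $C^\xi_\gamma=C^\xi_\beta\cap(\gamma+1)$ by (2). So for $\alpha<\gamma$, $\alpha\in P_a(\gamma)$ iff $\alpha\in P_a(\beta)$. (S2) holds since $a\subseteq b$ gives $A_b\subseteq A_a$. For (S3), if $\alpha<\beta$ then the set in (4) is in $D$, hence contains some $A_a$, and then $\alpha\in P_a(\beta)$.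

**(c)⇒(b).** The purpose is to go back, with regularity providing for each $\xi$ a finite index. Let $\{E_i:i<\lambda\}\subseteq D$, enumerated one-to-one, witness regularity. Then $s(\xi)=\{i:\xi\in E_i\}$ is finite, so $s(\xi)\in I$. Put
$$C^\xi_\beta=P_{s(\xi)}(\beta)\cup\{\beta\}.$$
(1) is clear. For (2), if $\gamma\in C^\xi_\beta$ and $\gamma<\beta$, then by (S1) $C^\xi_\gamma=(P_{s(\xi)}(\beta)\cap\gamma)\cup\{\gamma\}=C^\xi_\beta\cap(\gamma+1)$. (3) follows from (S4), with $n_\xi=\sup_\beta|P_{s(\xi)}(\beta)|+2$. For (4), let $\alpha<\beta$ and choose $a$ with $\alpha\in P_a(\beta)$. For every $\xi\in\bigcap_{i\in a}E_i\in D$ we have $a\subseteq s(\xi)$, so $\alpha\in P_{s(\xi)}(\beta)\subseteq C^\xi_\beta$ by (S2).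

Clause (3) was used only for (S4) and conversely, so the same argument proves the version without (3). $\square$

So for Theorem 1 we must produce a model in which **there is no weak $\lambda$-system of length $\lambda^+$**: this excludes (a) of the weak version, and $\square^{\rm fin}_{\lambda,D}$ implies $\square^{\rm fin,-}_{\lambda,D}$.

## Systems of length $\lambda^+$: a failed construction, and the case $\lambda=\omega$

We have systems of every length below $\lambda^+$. The natural try for length $\lambda^+$ is to choose an injection $e_\beta:\beta\to\lambda$ for each $\beta<\lambda^+$ and put $P_a(\beta)=\{\alpha<\beta:e_\beta(\alpha)\in a\}$. Then (S2), (S3), (S4) hold. But (S1) fails as soon as $e_\gamma\ne e_\beta\restriction\gamma$ for some $\gamma<\beta$. Indeed, let $\alpha<\gamma$ with $e_\gamma(\alpha)\neq e_\beta(\alpha)$, and take $a=\{e_\beta(\gamma),e_\gamma(\alpha)\}$. Then $\gamma\in P_a(\beta)$ and $\alpha\in P_a(\gamma)$, but $e_\beta(\alpha)$ differs from $e_\gamma(\alpha)$ by choice and from $e_\beta(\gamma)$ by injectivity, so $\alpha\notin P_a(\beta)$. So (S1) would require all the $e_\beta$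 to extend each other, and their union would be an injection from $\lambda^+$ to $\lambda$.

For $\lambda=\omega$ a weak system of length $\omega_1$ exists outright. It suffices to find finite $P^n(\beta)\subseteq\beta$ for $n<\omega$, $\beta<\omega_1$, each $P^n$ satisfying (S1), increasing in $n$, with $\bigcup_nP^n(\beta)=\beta$: then put $P_a=P^{n(a)}$ with $n(\emptyset)=0$ and $n(a)=\max a+1$. We use recursion on $\beta$. Let $P^n(0)=\emptyset$ and $P^n(\alpha+1)=P^n(\alpha)\cup\{\alpha\}$; the requirements for $\alpha+1$ follow at once from those for $\alpha$. For limit $\beta$ choose $\xi_0<\xi_1<\cdots$ cofinal in $\beta$ and let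
$$J_n=\{j\le n:\ \xi_i\in P^n(\xi_{i+1})\text{ for all }i<j\},\qquad j(n)=\max J_n,\qquad P^n(\beta)=P^n(\xi_{j(n)})\cup\{\xi_{j(n)}\}.$$
($0\in J_n$.) (S1) at $\beta$ follows from (S1) at $\xi_{j(n)}$. If $j\in J_n$, applying (S1) along the chain $\xi_j,\dots,\xi_{j(n)}$ gives $\xi_j=\xi_{j(n)}$ or $\xi_j\in P^n(\xi_{j(n)})$, and so
$$P^n(\xi_j)\cup\{\xi_j\}\subseteq P^n(\beta)\qquad\text{for all }j\in J_n.$$
Since $J_n\subseteq J_{n+1}$, this shows $P^n(\beta)\subseteq P^{n+1}(\xi_{j(n)})\cup\{\xi_{j(n)}\}\subseteq P^{n+1}(\beta)$. Given $\alpha<\beta$, take $j$ with $\xi_j>\alpha$; for large $n$ we have $j\in J_n$ and $\alpha\in P^n(\xi_j)\subseteq P^n(\beta)$.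

By Theorem 2, $\square^{\rm fin,-}_{\omega,D}$ holds for all regular $D$ on $\omega$, so "uncountable" in Theorem 1 is needed. The construction gives no (S4), because $P^n(k)=k$ for all $k<\omega$. At $\lambda=\omega_1$ it stops at limits $\beta$ of cofinality $\omega_1$. A cofinal sequence there has limit indices, and a link from $\xi_i$ to $\xi_j$ across a limit index would require infinitely many intermediate links. We return to this in the last section, where $\square_\lambda$ repairs it.

## Branches, and reflection to an inaccessible $\delta<\kappa$

**Definition (branch).** A *branch* of a weak $\lambda$-system $P$ of length $\theta$ is a family $\langle B_a:a\in I\rangle$ of subsets of $\theta$ with $\beta\in B_a\Rightarrow B_a\cap\beta=P_a(\beta)$, with $a\subseteq b\Rightarrow B_a\subseteq B_b$, and with $\bigcup_aB_a=\theta$.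

In the example given by an injection $e:\theta\to\lambda$, the sets $B_a=\{\alpha<\theta:e(\alpha)\in a\}$ form a branch. More importantly, if $P$ has length $>\theta$, then $\langle P_a(\theta):a\in I\rangle$ is a branch of $P\restriction\theta$, by (S1), (S2), (S3).

**Lemma 4.** If a weak $\lambda$-system of length $\theta$ has a branch, then $|\theta|\le\lambda$.

*Proof.* For $\beta\in B_a$ the set $B_a\cap\beta=P_a(\beta)$ is finite, so $B_a$ has order type at most $\omega$. Hence $\theta=\bigcup_{a\in I}B_a$ is a union of $\lambda$ countable sets. $\square$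

This suggests a plan. Collapse $\kappa$ to $\lambda^+$ by a forcing $\mathbb M_\kappa$ that has good initial segments $\mathbb M_\delta$, and suppose a weak system $P$ of length $\kappa$ appears. For suitable inaccessible $\delta<\kappa$, the restriction $P\restriction\delta$ lies in the model $W=V[G_\delta]$, where $\delta=\lambda^+$. There it has no branch, by Lemma 4. But it has the branch $\langle P_a(\delta)\rangle_a$ in the full extension, so the tail of the forcing has added a branch. Lemma 4 gives no contradiction at this point, because the tail collapses $\delta$ to $\lambda$. We need a finer reason why the tail cannot add a branch. The next two sections give one for $\sigma$-closed forcing, under an assumption on $\mathfrak d$, and one for adding Cohen reals.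

## If $\mathfrak d>\lambda$, $\sigma$-closed forcing adds no branch

**Lemma 5.** Let $W\models$ ZFC, $\lambda$ an infinite cardinal of $W$, $W\models\mathfrak d>\lambda$, $P\in W$ a weak $\lambda$-system of length $\lambda^+$ in $W$, and $\mathbb T\in W$ a $\sigma$-closed forcing. Then $\mathbb T$ forces that $P$ has no branch.

*Proof.* Work in $W$, and suppose $t_0\Vdash$ "$\dot B$ is a branch of $P$".

**Step 1: every condition leaves infinitely many options for one index.** This supplies the splitting of a tree. For $t\le t_0$ and $a\in I$ let
$$U_t(a)=\{\alpha<\lambda^+:\exists t'\le t\ \ t'\Vdash\alpha\in\dot B_a\}.$$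
For each $\alpha$, $t$ forces that $\alpha$ is in some $\dot B_a$, so some $t'\le t$ decides such an $a$. Thus $\bigcup_aU_t(a)=\lambda^+$, and as $|I|=\lambda$, some $U_t(a_t)$ is infinite. Choose distinct $\alpha_{t,n}\in U_t(a_t)$ and $t^n\le t$ with $t^n\Vdash\alpha_{t,n}\in\dot B_{a_t}$, for $n<\omega$.

**Step 2: a tree of conditions indexed by $\omega^{<\omega}$.** The tree lets one ordinal $\gamma$ test all the choices. Put $t_\emptyset=t_0$ and $t_{s^\frown n}=(t_s)^n$, and write $a_s=a_{t_s}$, $\alpha_{s,n}=\alpha_{t_s,n}$. There are countably many $\alpha_{s,n}$, so some $\gamma<\lambda^+$ exceeds all of them. For each $x\in\omega^\omega$ use $\sigma$-closure to find $t_x$ below all $t_{x\restriction n}$, and extend it so that $t_x\Vdash\gamma\in\dot B_{c_x}$ for some $c_x\in I$.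

**Step 3: finiteness of $P_a(\gamma)$ makes the fibers finitely branching.** For $c\in I$ let $X_c=\{x:c_x=c\}$. Suppose $x\in X_c$ extends $s^\frown n$. Then $t_x\le t_{s^\frown n}$ forces $\alpha_{s,n}\in\dot B_{a_s}\subseteq\dot B_{a_s\cup c}$ and $\gamma\in\dot B_c\subseteq\dot B_{a_s\cup c}$, so by the definition of branch
$$\alpha_{s,n}\in P_{a_s\cup c}(\gamma).$$
This is a statement about elements of $W$, hence true. The set on the right is finite and depends only on $s$ and $c$, while the $\alpha_{s,n}$ ($n<\omega$) are distinct. So for each $s$ only finitely many $n$ occur, and the tree of initial segments of members of $X_c$ is finitely branching. Its levels are finite, so there is $f_c\in\omega^\omega$ with $x(n)\le f_c(n)$ for all $n$ and all $x\in X_c$.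

**Step 4: contradiction with $\mathfrak d$.** As $\omega^\omega=\bigcup_{c\in I}X_c$, the family $\{f_c:c\in I\}$ is dominating and has size $\le\lambda$, against $\mathfrak d>\lambda$. $\square$

## Adding Cohen reals adds no branch

For a set $X$, $\mathbb A_X=\mathrm{Add}(\omega,X)$ is the set of finite partial functions from $X\times\omega$ to $2$, ordered by $\supseteq$. It is c.c.c. in every model containing $X$.

We recall the $\Delta$-system lemma in the form used below. Let $\rho$ be regular, $\nu<\rho$ an infinite cardinal, and $\mu^{<\nu}<\rho$ for all $\mu<\rho$. Then any indexed family of $\rho$ sets of size $<\nu$ has $\rho$ indices for which any two of the sets meet in the same set, the root. With $\nu=\omega$ the hypothesis holds for every regular uncountable $\rho$.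

**Lemma 6.** Let $W'\models$ ZFC, $P\in W'$ a weak $\lambda$-system of length $\theta$, $\mathrm{cf}(\theta)=\mu>\omega$ in $W'$, and $Z\in W'$. If some condition of $\mathrm{Add}(\omega,Z)$ forces over $W'$ that $P$ has a branch, then $P$ has a branch in $W'$.

*Proof.* Work in $W'$; let $q\Vdash$ "$\dot B$ is a branch", and let $\langle\gamma_\nu:\nu<\mu\rangle$ be increasing and cofinal in $\theta$.

**Step 1: cofinally many compatible pieces of information.** Choose $q_\nu\le q$ and $c_\nu\in I$ with $q_\nu\Vdash\gamma_\nu\in\dot B_{c_\nu}$. Apply the $\Delta$-system lemma to the domains of the $q_\nu$; there are only finitely many possible restrictions of a $q_\nu$ to the root. So there is $Y\in[\mu]^\mu$ such that the $q_\nu$ ($\nu\in Y$) are pairwise compatible. If $\nu<\nu'$ are in $Y$ and $c_\nu\cup c_{\nu'}\subseteq a$, a common extension of $q_\nu,q_{\nu'}$ forces $\gamma_\nu,\gamma_{\nu'}\in\dot B_a$, and hence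
$$\gamma_\nu\in P_a(\gamma_{\nu'}).\tag{5}$$

**Step 2: define the branch.** We glue the sets $P_a(\gamma_\nu)$ whose information is already contained in $a$:
$$B_a=\bigcup\{P_a(\gamma_\nu)\cup\{\gamma_\nu\}:\ \nu\in Y,\ c_\nu\subseteq a\}.$$
By (5) and (S1), $P_a(\gamma_\nu)=P_a(\gamma_{\nu'})\cap\gamma_\nu$ for $\nu<\nu'$ as there, so the sets in this union are $\subseteq$-increasing in $\nu$.

**Step 3: check that it is a branch.** Let $\beta\in B_a$, say $\beta\in P_a(\gamma_\nu)\cup\{\gamma_\nu\}$. Then $P_a(\beta)\subseteq P_a(\gamma_\nu)\subseteq B_a$ by (S1). Conversely, let $\alpha<\beta$ with $\alpha\in B_a$. As the union is increasing, some $\nu$ has $\alpha,\beta\in P_a(\gamma_\nu)\cup\{\gamma_\nu\}$. If $\beta=\gamma_\nu$, then $\alpha\in P_a(\beta)$; otherwise $P_a(\beta)=P_a(\gamma_\nu)\cap\beta$ contains $\alpha$. So $B_a\cap\beta=P_a(\beta)$. Monotonicity in $a$ follows from (S2). Finally let $\alpha<\theta$. Take $\nu\in Y$ with $\gamma_\nu>\alpha$, by (S3) some $a'$ with $\alpha\in P_{a'}(\gamma_\nu)$, and $a=a'\cup c_\nu$. By (S2) $\alpha\in P_a(\gamma_\nu)\subseteq B_a$. $\square$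

## Two collapses that do not work

Take $\lambda=\omega_1$ and $V\models$ GCH, with $\kappa$ Mahlo. The first forcing to try in the plan is the Lévy collapse $\mathrm{Col}(\omega_1,{<}\kappa)$. Its initial segments and tails are as good as possible: it factors as $\mathrm{Col}(\omega_1,{<}\delta)\times\mathrm{Col}(\omega_1,[\delta,\kappa))$, and since the first factor adds no $\omega$-sequences, the second is still $\sigma$-closed in $V[G_\delta]$. What breaks is the last step of Lemma 5. No reals are added, so CH holds in $V[G_\delta]$, $\mathfrak d=\omega_1=\lambda$, and covering $\omega^\omega$ by $\lambda$ finitely branching pieces is no contradiction.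

The failure is real. The full Lévy extension satisfies GCH: CH is kept, and as the forcing has size $\kappa$ and is $\kappa$-c.c., counting nice names gives $2^{\omega_1}=\kappa=\omega_2$ and $2^\mu=\mu^+$ for cardinals $\mu\ge\kappa$. By the background fact, $\square^{\rm fin}_{\omega_1,D}$ holds there for all regular $D$. By Theorem 2 there is a system of length $\omega_2$. Reflecting this system to a suitable inaccessible $\delta$, we see a $\sigma$-closed tail adding a branch to a weak $\omega_1$-system of length $\omega_2$ over a model of CH. So the hypothesis on $\mathfrak d$ in Lemma 5 cannot simply be dropped (granted a Mahlo cardinal).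

So we must add Cohen reals, and add them at all stages below $\kappa$. The second attempt is the product $\mathrm{Col}(\omega_1,{<}\kappa)\times\mathrm{Add}(\omega,\kappa)$. Now $\mathfrak d$ is large in the intermediate model, but that model has new $\omega$-sequences, and the collapse conditions, which are chosen in $V$, are no longer $\sigma$-closed there. If $r:\omega\to2$ is a new Cohen real, the conditions that code $r\restriction n$ on the first $n$ coordinates of a collapse of some $\alpha\ge 2$ have no lower bound in $V$. Again the failure is real. Conditions (S1)–(S4) are absolute, and $[\lambda]^{<\omega}$ is the same in all models concerned. The bounded system of length $\omega_2$ in the Lévy extension therefore survives the c.c.c. forcing $\mathrm{Add}(\omega,\kappa)$, which keeps $\omega_1$ and $\omega_2$.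

The way out is to let each collapse condition be a *name*: the collapse of $\alpha$ is computed after the Cohen reals with index below $\alpha$ have been added. Then the part of the collapse at or above $\delta$ will know all reals of $V[G_\delta]$ and can be $\sigma$-closed there. The part of the Cohen forcing above $\delta$ is split off separately and handled by Lemma 6. This is a Mitchell-style poset.

## The poset $\mathbb M_\rho$

Fix $\kappa$ Mahlo and $\lambda<\kappa$ regular uncountable in $V$. For $p\in\mathbb A_\kappa$ and $Z\subseteq\kappa$ write $p\restriction Z$ for $p\restriction(Z\times\omega)$; in particular $p\restriction\alpha=p\restriction(\alpha\times\omega)$.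

**Definition.** For $\lambda\le\alpha<\kappa$ let $\dot{\mathbb Q}_\alpha$ be the $\mathbb A_\alpha$-name for the poset, computed in $V^{\mathbb A_\alpha}$, of partial functions of size $<\lambda$ from $\lambda$ to $\alpha$, ordered by $\supseteq$. Let $N_\alpha$ be the set of nice $\mathbb A_\alpha$-names $\tau$ for subsets of $\lambda\times\alpha$ with $\Vdash\tau\in\dot{\mathbb Q}_\alpha$.

Every $\mathbb A_\alpha$-name forced to be in $\dot{\mathbb Q}_\alpha$ is forced equal to a member of $N_\alpha$; whenever we describe a name for an element of $\dot{\mathbb Q}_\alpha$, we replace it by such a member. As $\mathbb A_\alpha$ is c.c.c. of size $|\alpha|$, a nice name is given by $|\lambda\times\alpha|=|\alpha|$ countable antichains, so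
$$|N_\alpha|\le(|\alpha|^\omega)^{|\alpha|}=2^{|\alpha|}.\tag{6}$$
In particular $|N_\alpha|<\rho$ when $\alpha<\rho$ and $\rho$ is inaccessible.

**Definition.** For $\lambda<\rho\le\kappa$ let $\mathbb M_\rho$ be the set of pairs $(p,f)$ with $p\in\mathbb A_\rho$, $f$ a function, $\mathrm{dom}f\subseteq[\lambda,\rho)$, $|\mathrm{dom}f|<\lambda$, $f(\alpha)\in N_\alpha$. Put $(p',f')\le(p,f)$ iff $p'\supseteq p$, $\mathrm{dom}f'\supseteq\mathrm{dom}f$, and $p'\restriction\alpha\Vdash_{\mathbb A_\alpha}f'(\alpha)\le f(\alpha)$ for all $\alpha\in\mathrm{dom}f$.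

The order is transitive since $p''\supseteq p'$ implies that $p''\restriction\alpha$ forces whatever $p'\restriction\alpha$ forces. To see it at work: let $f(\alpha)=\emptyset$, and let $f'(\alpha)$ be the name for $\{(0,r(0))\}$, where $r$ is the Cohen real with index $0$. Then $(\emptyset,f')\le(\emptyset,f)$, and the collapse condition depends on a generic bit. If $\rho>\lambda$ is regular, each condition uses fewer than $\lambda$ coordinates, so $\mathbb M_\rho=\bigcup_{\lambda<\eta<\rho}\mathbb M_\eta$.

**Lemma 7 (mixing).** If $(p',f')\le(p,f)$ in $\mathbb M_\rho$, there is $f''$ with $\mathrm{dom}f''=\mathrm{dom}f'$, with $\Vdash f''(\alpha)\le f(\alpha)$ for $\alpha\in\mathrm{dom}f$, and with $(p',f'')\le(p',f')$.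

*Proof.* The purpose is to make the second coordinate stronger outright, not just below $p'$. For $\alpha\in\mathrm{dom}f$ let $f''(\alpha)$ name the object that equals $f'(\alpha)$ if $p'\restriction\alpha$ is in the generic, and equals $f(\alpha)$ otherwise. For other $\alpha\in\mathrm{dom}f'$ let $f''(\alpha)=f'(\alpha)$. In the first case $f'(\alpha)\le f(\alpha)$ holds because $p'\restriction\alpha$ forces it. And $p'\restriction\alpha\Vdash f''(\alpha)=f'(\alpha)$. $\square$

**Lemma 8 (chain condition).** If $\rho\in(\lambda,\kappa]$ is inaccessible, $\mathbb M_\rho$ is $\rho$-c.c.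

*Proof.* Let $\rho$ conditions be given. The support of $(p,f)$ is the union of $\mathrm{dom}f$ and the finite set of first coordinates of $\mathrm{dom}\,p$; it has size $<\lambda$. Since $\mu^{<\lambda}<\rho$ for $\mu<\rho$, the $\Delta$-system lemma gives $\rho$ of the conditions whose supports form a $\Delta$-system with root $r$, $|r|<\lambda$. The root is bounded in $\rho$, so by (6) and inaccessibility there are fewer than $\rho$ possible restrictions of conditions to $r$. Hence two of them, $(p,f)$ and $(p_1,f_1)$, agree on $r$. Then $p\cup p_1$ and $f\cup f_1$ are functions, and $(p\cup p_1,f\cup f_1)$ is a common extension, because at each $\alpha\in\mathrm{dom}f$ its second coordinate has the same value $f(\alpha)$, and likewise for $f_1$. $\square$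

## What $\mathbb M_\rho$ does: the collapse, the reals, and $\mathfrak d$

We recall projections. An order preserving map $\pi:\mathbb P\to\mathbb R$ with $\pi(1)=1$ is a *projection* if for all $p\in\mathbb P$ and $r\le\pi(p)$ there is $p'\le p$ with $\pi(p')\le r$. If $G$ is $\mathbb P$-generic, the upward closure of $\pi[G]$ is $\mathbb R$-generic. Conversely, if $G_{\mathbb R}$ is $\mathbb R$-generic, then in a further extension there is a $\mathbb P$-generic $G$ such that $G_{\mathbb R}$ is the upward closure of $\pi[G]$: force over $V[G_{\mathbb R}]$ with $\{p:\pi(p)\in G_{\mathbb R}\}$. For every dense $\mathcal D\subseteq\mathbb P$ and $p$ with $\pi(p)\in G_{\mathbb R}$, the set $\{\pi(p'):p'\le p,\ p'\in\mathcal D\}$ is dense below $\pi(p)$, which gives genericity of $G$ over $V$. The closure of $\pi[G]$ is then a generic filter contained in $G_{\mathbb R}$. Two generic filters with $g\subseteq g'$ are equal: for $p\in g'$, $g$ meets the dense set of conditions below $p$ or incompatible with $p$, and it cannot do so in a condition incompatible with $p$.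

**Lemma 9.** Let $\rho\in(\lambda,\kappa]$ be inaccessible, $G_\rho$ $\mathbb M_\rho$-generic over $V$, and $g_\rho=\{p:\exists f\ (p,f)\in G_\rho\}$. Then

* (a) $g_\rho$ is $\mathbb A_\rho$-generic over $V$;
* (b) cardinals $\le\lambda$ and the regularity of $\lambda$ are preserved;
* (c) every $\omega$-sequence of elements of $V$ in $V[G_\rho]$ lies in $V[g_\rho]$;
* (d) $\rho=\lambda^+$ in $V[G_\rho]$.

*Proof.*

**Step 1: (a).** The map $(p,f)\mapsto p$ is a projection to $\mathbb A_\rho$, since $q\supseteq p$ implies $(q,f)\le(p,f)$. So $g_\rho$ is generic.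

**Step 2: compare $\mathbb M_\rho$ with a product.** The purpose is to bound $V[G_\rho]$ by a model obtained from a closed forcing and a c.c.c. forcing. Let $\mathbb T_\rho=\{f:(\emptyset,f)\in\mathbb M_\rho\}$, with $f'\le f$ iff $(\emptyset,f')\le(\emptyset,f)$. It is ${<}\lambda$-closed. Given a decreasing sequence $\langle f_i:i<\mu\rangle$ with $\mu<\lambda$, let $\mathrm{dom}f^*=\bigcup_i\mathrm{dom}f_i$, of size $<\lambda$, and let $f^*(\alpha)$ name $\bigcup\{f_i(\alpha):i<\mu,\ \alpha\in\mathrm{dom}f_i\}$. This is forced to be an increasing union of fewer than $\lambda$ functions of size $<\lambda$, and $\lambda$ stays regular in $V^{\mathbb A_\alpha}$ by c.c.c., so it is forced to be in $\dot{\mathbb Q}_\alpha$.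

The identity map from $\mathbb A_\rho\times\mathbb T_\rho$ to $\mathbb M_\rho$ is order preserving. It is a projection: given $(p',f')\le(p,f)$ in $\mathbb M_\rho$, Lemma 7 yields $f''$ with $(p',f'')\le(p,f)$ in the product and $(p',f'')\le(p',f')$ in $\mathbb M_\rho$. So in a further extension there is $g\times H$, generic over $V$ for $\mathbb A_\rho\times\mathbb T_\rho$, with $G_\rho$ the upward closure of $g\times H$. Then $g\subseteq g_\rho$, both are $\mathbb A_\rho$-generic, and so $g=g_\rho$. Moreover $V[G_\rho]\subseteq V[H][g]$.

**Step 3: (b).** $\mathbb T_\rho$ is ${<}\lambda$-closed, so it preserves cardinals $\le\lambda$ and the regularity of $\lambda$. $\mathbb A_\rho$ is c.c.c. in $V[H]$ and preserves them further. So they are preserved in $V[H][g]$, hence in the submodel $V[G_\rho]$.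

**Step 4: (c).** An $\omega$-sequence of elements of $V$ in $V[H][g]$ has an $\mathbb A_\rho$-name in $V[H]$ given by countably many countable antichains and values in $V$. This name is coded by a countable sequence of elements of $V$. As $\lambda>\omega$, $\mathbb T_\rho$ is $\sigma$-closed, so the name lies in $V$, and the sequence lies in $V[g]=V[g_\rho]$.

**Step 5: (d).** We show that each $\alpha\in[\lambda,\rho)$ is collapsed. Let
$$F_\alpha=\bigcup\{f(\alpha)^{g_\rho\cap\mathbb A_\alpha}:(p,f)\in G_\rho,\ \alpha\in\mathrm{dom}f\}.$$
If $(p,f),(p_1,f_1)\in G_\rho$ have $\alpha$ in the domains of $f,f_1$, and $(p_2,f_2)\in G_\rho$ is below both, then $p_2\restriction\alpha\in g_\rho\cap\mathbb A_\alpha$ forces that $f_2(\alpha)$ extends both $f(\alpha)$ and $f_1(\alpha)$. So $F_\alpha$ is a function from a subset of $\lambda$ to $\alpha$. It is onto: given $(p,f)$ and $\beta<\alpha$, we may assume $\alpha\in\mathrm{dom}f$ (otherwise add $f(\alpha)=\emptyset$). Replace $f(\alpha)$ by a name for $f(\alpha)\cup\{(i,\beta)\}$, where $i$ is the least element of $\lambda\setminus\mathrm{dom}f(\alpha)$, which exists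 because $|f(\alpha)|<\lambda$. This extension forces $\beta\in\mathrm{ran}F_\alpha$. So every $\alpha\in[\lambda,\rho)$ has size $\lambda$ in $V[G_\rho]$. By Lemma 8, $\rho$ remains a cardinal, and so $\rho=\lambda^+$. $\square$

**Lemma 10.** If $\delta\in(\lambda,\kappa]$ is inaccessible and $G_\delta$ is $\mathbb M_\delta$-generic, then $V[G_\delta]\models\mathfrak d>\lambda$.

*Proof.*

**Step 1: Cohen reals over each earlier stage.** For $\lambda<\eta<\delta$ consider
$$(p,f)\mapsto\bigl((p\restriction\eta,f\restriction\eta),\ p\restriction\{\eta\}\bigr),\qquad\mathbb M_\delta\to\mathbb M_\eta\times\mathbb A_{\{\eta\}}.$$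
It is order preserving. It is a projection: if $((q,h),r)\le((p\restriction\eta,f\restriction\eta),p\restriction\{\eta\})$, let
$$(p_1,f_1)=\bigl(q\cup r\cup p\restriction(\eta,\delta),\ h\cup f\restriction[\eta,\delta)\bigr).$$
For $\alpha\in\mathrm{dom}f$ with $\alpha<\eta$ we have $p_1\restriction\alpha=q\restriction\alpha\Vdash h(\alpha)\le f(\alpha)$, and for $\alpha\ge\eta$ the values agree. So $(p_1,f_1)\le(p,f)$, and it is mapped to $((q,h),r)$. Hence $G_\eta=G_\delta\cap\mathbb M_\eta$ is $\mathbb M_\eta$-generic (it is the upward closure of the projected filter, as $(p,f)\le(p\restriction\eta,f\restriction\eta)$), and $V[G_\delta]$ contains a Cohen real $r_\eta:\omega\to2$ over $V[G_\eta]$. Let $c(n)$ be the number of zeros of $r_\eta$ between its $n$-th and $(n+1)$-st ones. For every $h\in\omega^\omega\cap V[G_\eta]$, every $m$ and every finite condition, we can extend the condition to have exactly $n$ ones for some $n>m$ and then append $h(n)+1$ zeros and a one, where the domain of the condition is first filled up to an initial segment of $\omega$. So $c(n)>h(n)$ for infinitely many $n$, and $c$ is not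 dominated by any function in $V[G_\eta]$.

**Step 2: small families appear early.** A family of $\lambda$ functions from $\omega$ to $\omega$ in $V[G_\delta]$ is coded by a subset of $\lambda\times\omega\times\omega$. By Lemma 8 it has a nice name using $<\delta$ conditions, and since $\mathbb M_\delta=\bigcup_\eta\mathbb M_\eta$ and $\delta$ is regular, all of them are in some $\mathbb M_\eta$ with $\lambda<\eta<\delta$. So the family lies in $V[G_\eta]$. By Step 1 it is not dominating. $\square$

## The tail above $\delta$

Let $\delta\in(\lambda,\kappa)$ be inaccessible, and let $G_\delta$, $g_\delta$ be as in Lemma 9. We now isolate the collapsing part above $\delta$.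

**Definition (tail forcing).** In $V[g_\delta]$ let $\mathbb T^\delta$ be the set of all $f\in V$ with $(\emptyset,f)\in\mathbb M_\kappa$ and $\mathrm{dom}f\subseteq[\delta,\kappa)$. Put $f'\le f$ iff $\mathrm{dom}f'\supseteq\mathrm{dom}f$ and for some $p\in g_\delta$, $p\Vdash_{\mathbb A_\alpha}f'(\alpha)\le f(\alpha)$ for all $\alpha\in\mathrm{dom}f$.

Here $p\in\mathbb A_\delta\subseteq\mathbb A_\alpha$. The order is transitive since two witnesses in the filter $g_\delta$ have a common extension in $g_\delta$. The underlying set is in $V$, but the order uses $g_\delta$.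

**Lemma 11.** $\mathbb T^\delta$ is $\sigma$-closed in $V[G_\delta]$.

*Proof.* Let $\langle f_n:n<\omega\rangle\in V[G_\delta]$ be decreasing.

**Step 1: a name for the sequence in $V$.** By Lemma 9(c) the sequence lies in $V[g_\delta]$, so it equals $\sigma^{g_\delta}$ for an $\mathbb A_\delta$-name $\sigma\in V$. Let $p_0\in g_\delta$ force that $\sigma$ is a decreasing $\omega$-sequence in $\mathbb T^\delta$. By c.c.c. the set $Y\in V$ of all values for terms of $\sigma$ forced by conditions below $p_0$ is countable. So $d=\bigcup_{f\in Y}\mathrm{dom}f$ has size $<\lambda$, as $\lambda$ is regular uncountable.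

**Step 2: a lower bound in $V$.** Only a name can be the bound, since $V$ does not know the sequence. For $\alpha\in d$ let $f^*(\alpha)\in N_\alpha$ name
$$\bigcup\{\sigma(n)(\alpha)^{\dot g_\alpha}:n<\omega,\ \alpha\in\mathrm{dom}\,\sigma(n)\}\ \text{ if }p_0\in\dot g_\alpha,\qquad\emptyset\ \text{ otherwise},$$
where $\dot g_\alpha$ is the $\mathbb A_\alpha$-generic filter and $\sigma$ is evaluated by $\dot g_\alpha\cap\mathbb A_\delta$. We check that this is a name for an element of $\dot{\mathbb Q}_\alpha$. Let $g_\alpha\ni p_0$ be $\mathbb A_\alpha$-generic. The sequence evaluated by $g_\alpha\cap\mathbb A_\delta$ is decreasing in the version of $\mathbb T^\delta$ given by $g_\alpha\cap\mathbb A_\delta$. So for $n<m$ with $\alpha\in\mathrm{dom}\,\sigma(n)$, some $p\in g_\alpha\cap\mathbb A_\delta$ forces $\sigma(m)(\alpha)\le\sigma(n)(\alpha)$. Thus the functions $\sigma(n)(\alpha)^{g_\alpha}$ increase with $n$, and their union is a function of size $<\lambda$, because $\lambda$ is regular uncountable in $V[g_\alpha]$. So $f^*\in\mathbb T^\delta$.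

**Step 3: it is below every $f_n$.** Given $n$, let $p_n\le p_0$ in $g_\delta$ force $\sigma(n)=f_n$. Then $f_n\in Y$, so $\mathrm{dom}f_n\subseteq d$, and for $\alpha\in\mathrm{dom}f_n$ we have $p_n\Vdash_{\mathbb A_\alpha}f^*(\alpha)\le f_n(\alpha)$. Hence $f^*\le f_n$. $\square$

**Lemma 12.** Let $G_\delta$ be $\mathbb M_\delta$-generic over $V$, and $H\times k$ generic over $V[G_\delta]$ for $\mathbb T^\delta\times\mathbb A_{[\delta,\kappa)}$. Then
$$G'=\{(p,f)\in\mathbb M_\kappa:\exists(p_0,f_0)\in G_\delta\ \exists h\in H\ \exists q\in k\ \ (p_0\cup q,f_0\cup h)\le(p,f)\}$$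
is $\mathbb M_\kappa$-generic over $V$, and $G'\cap\mathbb M_\delta=G_\delta$.

*Proof.*

**Step 1: $G'$ is a filter.** It is upward closed. Given $(p_0\cup q,f_0\cup h)$ and $(p_1\cup q_1,f_1\cup h_1)$ of the displayed kind, take $h_2\in H$ below $h$ and $h_1$, as witnessed by one $p_3\in g_\delta$. Take $(p_4,f_4)\in G_\delta$ below $(p_0,f_0)$ and $(p_1,f_1)$ with $p_4\supseteq p_3$; this is possible as $p_3$ is the first coordinate of a member of $G_\delta$. Then $(p_4\cup q\cup q_1,f_4\cup h_2)$ is in $G'$. It is below the first condition: for $\alpha\in\mathrm{dom}f_0$ because $p_4\restriction\alpha\Vdash f_4(\alpha)\le f_0(\alpha)$, and for $\alpha\in\mathrm{dom}\,h$ because $p_4\supseteq p_3$ forces $h_2(\alpha)\le h(\alpha)$. The second condition is handled in the same way.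

**Step 2: $G'$ meets dense sets.** Let $\mathcal D\in V$ be dense open in $\mathbb M_\kappa$ and $(h,q)\in\mathbb T^\delta\times\mathbb A_{[\delta,\kappa)}$. In $V$ consider the set $\mathcal E$ of all $(p_0,f_0)\in\mathbb M_\delta$ for which there are $q'\supseteq q$ in $\mathbb A_{[\delta,\kappa)}$ and $h'$ with $\mathrm{dom}\,h\subseteq\mathrm{dom}\,h'\subseteq[\delta,\kappa)$, $\Vdash h'(\alpha)\le h(\alpha)$ for all $\alpha\in\mathrm{dom}\,h$, and $(p_0\cup q',f_0\cup h')\in\mathcal D$.

$\mathcal E$ is dense in $\mathbb M_\delta$. Given $(p_1,f_1)\in\mathbb M_\delta$, extend $(p_1\cup q,f_1\cup h)$ to $(p',f')\in\mathcal D$, and modify $f'\restriction[\delta,\kappa)$ to $h'$ as in Lemma 7, so that $\Vdash h'(\alpha)\le h(\alpha)$ for $\alpha\in\mathrm{dom}\,h$ and $(p',f'\restriction\delta\cup h')\le(p',f')$. As $\mathcal D$ is open, $(p',f'\restriction\delta\cup h')\in\mathcal D$. With $q'=p'\restriction[\delta,\kappa)\supseteq q$ and $p'=p'\restriction\delta\cup q'$, we see that $(p'\restriction\delta,f'\restriction\delta)\in\mathcal E$, and this condition is below $(p_1,f_1)$.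

So $G_\delta$ meets $\mathcal E$. The resulting $(h',q')$ is below $(h,q)$; for $h'\le h$ the witness in $g_\delta$ is the empty condition. As $(h,q)$ was arbitrary, the set of $(h',q')$ such that $(p_0\cup q',f_0\cup h')\in\mathcal D$ for some $(p_0,f_0)\in G_\delta$ is a dense subset of $\mathbb T^\delta\times\mathbb A_{[\delta,\kappa)}$ in $V[G_\delta]$. Since $H\times k$ meets it, $G'\cap\mathcal D\neq\emptyset$.

**Step 3: the trace on $\mathbb M_\delta$.** Taking $h=q=\emptyset$ gives $G_\delta\subseteq G'$. If $(p,f)\in G'\cap\mathbb M_\delta$ with $(p_0\cup q,f_0\cup h)\le(p,f)$ as displayed, then $p\subseteq p_0$, and for $\alpha\in\mathrm{dom}f\subseteq\delta$ only $f_0(\alpha)$ and $p_0\restriction\alpha$ matter. So $(p_0,f_0)\le(p,f)$ and $(p,f)\in G_\delta$. $\square$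

## No weak system of length $\kappa$ in $V^{\mathbb M_\kappa}$

*Proof of Theorem 1.* By Lemma 9 for $\rho=\kappa$, $\mathbb M_\kappa$ preserves cardinals $\le\lambda$ and the regularity of $\lambda$, and forces $\kappa=\lambda^+$. By Theorem 2 it suffices that $\mathbb M_\kappa$ forces that there is no weak $\lambda$-system of length $\kappa$. Suppose $(p^*,f^*)$ forces that $\dot P$ is one, where $\dot P$ names a subset of $I\times\kappa\times\kappa$ coding the relation $\alpha\in P_a(\beta)$.

**Step 1: choose $\delta$.** We want the part of $\dot P$ below $\delta$ to be decided by $\mathbb M_\delta$. For $a\in I$ and $\alpha<\beta<\kappa$ let $\mathcal A(a,\alpha,\beta)\in V$ be a maximal antichain of $\mathbb M_\kappa$ of conditions deciding "$\alpha\in\dot P_a(\beta)$". By Lemma 8 it has size $<\kappa$, and since $|I|=\lambda<\kappa$ and $\kappa$ is regular, there is $\rho(\alpha,\beta)<\kappa$ with $\mathcal A(a,\alpha,\beta)\subseteq\mathbb M_{\rho(\alpha,\beta)}$ for all $a\in I$. The set of $\delta<\kappa$ with $\rho(\alpha,\beta)\le\delta$ for all $\alpha<\beta<\delta$ contains a club. As $\kappa$ is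 Mahlo, pick such a $\delta>\lambda$ that is inaccessible, with $(p^*,f^*)\in\mathbb M_\delta$.

**Step 2: pass to the factored extension.** Let $G_\delta\ni(p^*,f^*)$ be $\mathbb M_\delta$-generic, $W=V[G_\delta]$, and $H,k,G'$ as in Lemma 12. Then $G'$ is $\mathbb M_\kappa$-generic, $(p^*,f^*)\in G'$, and $V[G']\subseteq W[H][k]$. Put $P=\dot P^{G'}$, a weak $\lambda$-system of length $\kappa$ in $V[G']$.

**Step 3: $P\restriction\delta\in W$, and $W$ satisfies the hypotheses of Lemma 5.** For $\alpha<\beta<\delta$, whether $\alpha\in P_a(\beta)$ is decided by the unique member of $G'\cap\mathcal A(a,\alpha,\beta)$, which lies in $G'\cap\mathbb M_\delta=G_\delta$. So $W$ can compute $P\restriction\delta$. In $W$ we have $\delta=\lambda^+$ by Lemma 9, $\mathfrak d>\lambda$ by Lemma 10, and $\mathbb T^\delta$ is $\sigma$-closed by Lemma 11. Since (S1)–(S3) are absolute, $P\restriction\delta$ is in $W$ a weak $\lambda$-system of length $\lambda^+$.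

**Step 4: a branch exists, and we pull it back.** As $\delta<\kappa$, $\langle P_a(\delta):a\in I\rangle\in V[G']\subseteq W[H][k]$ is a branch of $P\restriction\delta$. In $W[H]$ we have $\mathrm{cf}(\delta)>\omega$, since $\delta$ is regular uncountable in $W$ and $\mathbb T^\delta$ adds no $\omega$-sequences of ordinals. And $k$ is $\mathrm{Add}(\omega,[\delta,\kappa))$-generic over $W[H]$, so some condition forces that $P\restriction\delta$ has a branch. By Lemma 6, $P\restriction\delta$ has a branch in $W[H]$. But $H$ is $\mathbb T^\delta$-generic over $W$, so this contradicts Lemma 5. $\square$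

Each ingredient has a definite place: Cohen reals below $\delta$ give $\mathfrak d>\lambda$ in $W$, names in the collapse give Lemma 11, and the Cohen reals above $\delta$ are removed by Lemma 6.

## Lower bounds: $L[A]$ at $\omega_1$, and $\square_\lambda$

**Theorem 3 (complement, not used for Theorem 1).**

* (i) If $\square^{\rm fin}_{\omega_1,D}$ fails for some regular $D$ on $\omega_1$, then $\omega_2$ is inaccessible in $L$.
* (ii) $\square_\lambda$ implies $\square^{\rm fin,-}_{\lambda,D}$ for all regular $D$ on $\lambda$.

Hence, using a theorem of Jensen, "$\square^{\rm fin,-}_{\lambda,D}$ fails for some regular uncountable $\lambda$ and some regular $D$ on $\lambda$ generated by $\lambda$ sets" is equiconsistent with a Mahlo cardinal.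

Both parts produce systems. Recall that weak and bounded $\lambda$-systems of length $\theta$ are absolute upwards between transitive models, as (S1)–(S4) are absolute and $[\lambda]^{<\omega}$ is the same in both.

*Proof of (i).* Suppose $\omega_2$ is not inaccessible in $L$; we show that $\square^{\rm fin}_{\omega_1,D}$ holds for every regular $D$ on $\omega_1$.

**Step 1: an inner model with the true $\omega_1,\omega_2$.** Since $\omega_2$ is regular in $L$ and $L\models$ GCH, $\omega_2=(\theta^+)^L$ for some $\theta\in[\omega_1,\omega_2)$. Let $A\subseteq\omega_1$ code surjections $\omega\to\alpha$ for all $0<\alpha<\omega_1$ and a bijection $\omega_1\to\theta$ (the latter through the well-order it induces on $\omega_1$), using constructible pairing. In $L[A]$ every $\alpha<\omega_1$ is countable, and every ordinal below $\omega_2=(\theta^+)^L$ has size $\le|\theta|=\omega_1$. So $L[A]$ has the true $\omega_1$ and $\omega_2$.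

**Step 2: $L[A]\models$ GCH.** This is needed for the background fact. Work in $L[A]$. Let $\mu\ge\omega_1$ be a cardinal and $x\subseteq\mu$. Take a large regular $\chi$ and $M\prec(L_\chi[A],\in,A)$ with $\mu\cup\{\mu,x\}\subseteq M$ and $|M|=\mu$. As $\omega_1\subseteq M$, its collapse is $L_\eta[A]$ with $\eta<\mu^+$, and $x$ is not moved. So all subsets of $\mu$ lie in $L_{\mu^+}[A]$, and $2^\mu=\mu^+$. For CH, let $x\subseteq\omega$ and take a countable $M\prec(L_\chi[A],\in,A)$ with $x\in M$. If $0<\alpha\in M\cap\omega_1$, then $M$ contains a surjection $\omega\to\alpha$, so $\alpha\subseteq M$; thus $M\cap\omega_1=\xi$ for some $\xi<\omega_1$. The collapse is $L_\eta[A\cap\xi]$ with $\eta<\omega_1$, and it contains $x$. So every real lies in $\bigcup_{\eta,\xi<\omega_1}L_\eta[A\cap\xi]$, a union of $\omega_1$ countable sets.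

**Step 3: transfer the system to $V$.** By the background fact in $L[A]$, $\square^{\rm fin}_{\omega_1,D}$ holds there for a regular filter $D$ generated by $\omega_1$ sets. By Theorem 2 in $L[A]$ there is in $L[A]$ a bounded $\omega_1$-system of length $\omega_2$. It is such a system in $V$. By Theorem 2 in $V$, $\square^{\rm fin}_{\omega_1,D}$ holds for every regular $D$ on $\omega_1$. $\square$

Let $T$ be ZFC + "$\square^{\rm fin}_{\omega_1,D}$ fails for some regular $D$ on $\omega_1$". By (i), $T$ proves that $L_{\omega_2}$ is a model of ZFC, so $T$ proves Con(ZFC). If, say, PA proved Con(ZFC) → Con($T$), then $T$ would prove Con($T$), so $T$ would be inconsistent by Gödel's second incompleteness theorem, and hence ZFC as well. So the consistency of the failure cannot be derived from Con(ZFC) alone, unless ZFC is inconsistent. For $\square^{\rm fin}$ with clause (3), at $\lambda=\omega_1$, Theorem 1 and (i) place the consistency strength of failure for a regular filter generated by $\omega_1$ sets between an inaccessible and a Mahlo cardinal; the arguments here do not determine it exactly.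

*Proof of (ii).* We repair the recursion that worked at $\lambda=\omega$. Let $\langle C_\beta:\beta<\lambda^+\text{ limit}\rangle$ be a $\square_\lambda$-sequence: $C_\beta$ is club in $\beta$, $\mathrm{otp}\,C_\beta=\tau_\beta\le\lambda$, and $\gamma\in\mathrm{Lim}(C_\beta)\Rightarrow C_\gamma=C_\beta\cap\gamma$. Write $C_\beta=\{\xi^\beta_i:i<\tau_\beta\}$ increasingly. For an ordinal $j$ let $\ell(j)$ be the largest ordinal $\le j$ that is $0$ or a limit; so there are only finitely many $i$ with $\ell(j)\le i<j$. For example, $\ell(3)=0$ and $\ell(\omega+2)=\omega$.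

**Step 1: the recursion.** Links are demanded only down to the last limit index; coherence will take care of the rest. Define $P_a(\beta)$ by recursion on $\beta<\lambda^+$, and once it is defined for all $a$, fix for each $\alpha<\beta$ some $b(\alpha,\beta)\in I$ with $\alpha\in P_{b(\alpha,\beta)}(\beta)$. Put $P_a(0)=\emptyset$, $P_a(\alpha+1)=P_a(\alpha)\cup\{\alpha\}$, and for limit $\beta$, with $\xi_i=\xi^\beta_i$,
$$J_a(\beta)=\{j\in a\cap\tau_\beta:\ b(\xi_i,\xi_{i+1})\subseteq a\text{ whenever }\ell(j)\le i<j\},\qquad P_a(\beta)=\bigcup_{j\in J_a(\beta)}\bigl(P_a(\xi_j)\cup\{\xi_j\}\bigr).$$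
At successors, (S1)–(S3) and finiteness for $\alpha+1$ are immediate from those for $\alpha$. Now let $\beta$ be a limit and assume them below $\beta$.

**Step 2: if $i<j$ are in $J_a(\beta)$, then $\xi_i\in P_a(\xi_j)$.** This makes the union collapse to its last term. By (S2), $\xi_k\in P_a(\xi_{k+1})$ for $\ell(j)\le k<j$. If $i\ge\ell(j)$, apply (S1) repeatedly along $\xi_i,\xi_{i+1},\dots,\xi_j$, a finite chain. If $i<\ell:=\ell(j)$, then $\ell$ is a limit, and as $C_\beta$ is closed in $\beta$, $\xi_\ell\in\mathrm{Lim}(C_\beta)$. So $C_{\xi_\ell}=C_\beta\cap\xi_\ell$, $\tau_{\xi_\ell}=\ell$, the enumerations of the two clubs agree below $\ell$, and $J_a(\xi_\ell)=J_a(\beta)\cap\ell\ni i$. Thus $\xi_i\in P_a(\xi_\ell)$ by the definition at the limit ordinal $\xi_\ell$. As before, $\xi_\ell=\xi_j$ or $\xi_\ell\in P_a(\xi_j)$, and in both cases $\xi_i\in P_a(\xi_j)$ by (S1).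

**Step 3: the conditions at $\beta$.** The set $J_a(\beta)\subseteq a$ is finite. By Step 2 and (S1), $P_a(\beta)$ is $\emptyset$ or $P_a(\xi_j)\cup\{\xi_j\}$ with $j=\max J_a(\beta)$. So it is finite, and (S1) holds at $\beta$. If $a\subseteq a'$ then $J_a(\beta)\subseteq J_{a'}(\beta)$, which with (S2) below $\beta$ gives (S2). For (S3), given $\alpha<\beta$ pick $j<\tau_\beta$ with $\xi_j>\alpha$; note that $j<\lambda$. Let
$$a=\{j\}\cup b(\alpha,\xi_j)\cup\bigcup_{\ell(j)\le i<j}b(\xi_i,\xi_{i+1}).$$
This is finite, $j\in J_a(\beta)$, and $\alpha\in P_a(\xi_j)\subseteq P_a(\beta)$.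

So there is a weak $\lambda$-system of length $\lambda^+$, and Theorem 2 gives $\square^{\rm fin,-}_{\lambda,D}$ for all regular $D$ on $\lambda$. $\square$

*Proof of the equiconsistency.* From a Mahlo cardinal, Theorem 1 (say with $\lambda=\omega_1$) gives the failure, since a regular filter generated by $\lambda$ sets exists. Conversely, suppose $\square^{\rm fin,-}_{\lambda,D}$ fails for some regular uncountable $\lambda$ and some regular $D$. By (ii), $\square_\lambda$ fails. By Jensen's theorem (*The fine structure of the constructible hierarchy*, Ann. Math. Logic 4 (1972): if $\lambda$ is regular uncountable and $\square_\lambda$ fails, then $\lambda^+$ is Mahlo in $L$), $\lambda^+$ is Mahlo in $L$, and $L$ is a model of ZFC with a Mahlo cardinal. $\square$
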